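# Short and long loops of a random Eulerian circuit on the torus

## 1. Eulerian circuits of a bidirected cycle, counted by hand

Take the cycle $\mathbb Z_N$, $N\ge 3$, and replace each edge by two directed edges, one in each direction. Every vertex has two in-edges and two out-edges, so there are closed walks that use each directed edge exactly once. Such an Eulerian circuit is described by what it does at each vertex. At $j$ there are two arrivals (from $j-1$ and from $j+1$) and two departures, and the circuit matches them. Either both arrivals go straight on (we say that $j$ *passes*), or both turn back ($j$ *bounces*).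

Cut the circuit at $0$. Fix the choices at $1,\dots,N-1$ and follow the edge $0\to1$.

* If all of $1,\dots,N-1$ pass, we get two pieces from $0$ to $0$, one in each direction, of length $N$ each.
* If exactly one vertex $j$ bounces, the piece through $0\to 1$ goes to $j$ and back, with length $2j$. The other piece has length $2(N-j)$.
* If two consecutive bouncing vertices are $i<j$, the edges between $i$ and $j$ form a closed cycle that never meets $0$. This cannot come from a single circuit.

So exactly $N$ choices are allowed, and each extends to one circuit, since the two pieces at $0$ can be joined into one cycle in only one way. In a uniform random circuit the piece $L$ through $0\to1$ has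
$$\mathbb P(L=2j)\ \text{contribution}\ \tfrac1N\ \text{ for each bounce position } j=1,\dots,N-1,\qquad\text{and one further contribution } \tfrac1N\text{ to } L=N .$$
Hence $L/N$ is asymptotically uniform on $(0,2)$. For $N>K$, $\mathbb P(\min(L,2N-L)\le K)\le K/N\to0$. On a cycle, both pieces are of the order of the whole volume, and short pieces disappear in the limit.

Now do the same on $\mathbb Z_N^d$ with $d\ge3$. Each vertex has $2d$ in-edges and $2d$ out-edges, and a circuit cut at the origin falls into $2d$ loops with total length $2dN^d$. The local geometry is different, because random walk on $\mathbb Z^d$ is transient. Do short loops survive? Can a loop have an intermediate length, such as $\log N$, $N^2$ or $N^{d-1/2}$?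

## 2. The dichotomy on $\mathbb Z_N^d$ for $d\ge 3$

Fix $d\ge3$. Let $\mathbb T=\mathbb Z_N^d$, $N\ge3$, with each undirected edge replaced by two directed edges. Let $C$ be a uniform random Eulerian circuit. Read from the origin, it splits into $2d$ **loops**, each running from a departure from $0$ to the next return to $0$. Let $L_1^{(N)},\dots,L_{2d}^{(N)}$ be their lengths (numbers of edges), so $\sum_iL_i^{(N)}=2dN^d$ and $\max_iL_i^{(N)}\ge N^d$. The question, posed in "Some of my favorite open problems" (https://www.stat.berkeley.edu/~aldous/Talks/OP2018.pdf), is to prove that some loops have length $O(1)$ and all others have length of order $N^d$. Precisely, the claim is (a) and (b):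

(a) For every $\varepsilon>0$ there are $K<\infty$ and $\delta>0$ such that, for all large $N$, with probability at least $1-\varepsilon$ every $i$ has $L_i^{(N)}\le K$ or $L_i^{(N)}\ge\delta N^d$.

(b) There are $K<\infty$ and $c>0$ with $\mathbb P(\min_iL_i^{(N)}\le K)\ge c$ for all large $N$.

Both are true. Let $\|x\|$ be the $\ell^\infty$ torus distance from $x$ to $0$, and $B_r=\{\|x\|\le r\}$. All continuous-time walks jump at rate 1 along each (out-)edge. Let $p_t$ be the heat kernel of this walk on $\mathbb Z^d$, $g(x)=\int_0^\infty p_t(0,x)\,dt$ and $g=g(0)$, which is finite because $d\ge3$.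

**Theorem 1.** Let $d\ge3$.
(a) For every $\varepsilon>0$ there are $r,\delta$ such that for all large $N$, with probability $\ge1-\varepsilon$, every loop at $0$ either stays in $B_r$ (hence has length $\le K:=2d(2r+1)^d$) or has length $>\delta N^d$.
(b) For each out-edge $e$ of $0$ and each $N\ge3$,
$$\mathbb P(\text{the loop through }e\text{ has length }2)=\frac{1-\frac1d+\frac1{dN^d}}{2d-1}.$$
So claim (b) holds with $K=2$ and $c=\frac{d-1}{d(2d-1)}$.

**Theorem 2.** Let $J_N(a)=\#\{i:L_i^{(N)}>a\}$. There is a random variable $J\in\{1,\dots,2d\}$ such that $J_N(a_N)\to J$ in law whenever $a_N\to\infty$ and $a_N=o(N^d)$. For every $K$, the law of the set of loops of length $\le K$ converges as $N\to\infty$. Moreover $P(J=1)>0$, $EJ\ge\frac1{2g}>1$, and hence $P(J\ge2)>0$. So the number of short loops is random even in the limit.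

Throughout, $C,c>0$ are constants depending only on $d$ that may change from line to line. Numbered constants ($C_1,c_H,c_4,\dots$) depend only on $d$ and are fixed.

## 3. Networks, strands and spanning trees

In the cycle example we cut at $0$, forgot the matching at $0$, and kept only choices without closed cycles. Here is the general version. It has to allow multigraphs, because we shall contract pieces of the torus.

**Definition (network).** A *network* $\mathcal G$ is a finite directed multigraph (self-loops allowed) on a vertex set $A\cup\{\partial\}$ in which every vertex $v$ has in-degree $=$ out-degree $=:\deg v$ ("balance"), with $\deg v\ge1$ for $v\in A$. Edges out of $\partial$ are *sources*, edges into $\partial$ are *sinks*. An edge $\partial\to\partial$ is both.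

**Definition (state, strand, admissible).** A *state* is a choice, at each $v\in A$, of a bijection from the in-edges to the out-edges of $v$. Following a state from a source gives a *strand*, which ends with a sink. The state is *admissible* if it has no closed cycle, that is, if every edge lies on a source–sink strand. $\Omega(\mathcal G)$ is the set of admissible states and $Q$ the uniform law on it.

*Example.* For the bidirected cycle with $\partial=0$, the admissible states are "all pass" and "exactly one bounce", so $|\Omega|=N$. The strands are the two pieces.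

Let $L=L_{\mathcal G}$ be the matrix on $A$ with $L(x,y)=(\deg x)\,\delta_{xy}-\#\{\text{edges }x\to y\}$. We use these textbook facts.

* *Matrix-tree theorem.* $t(\mathcal G):=\det L$ is the number of spanning trees oriented towards $\partial$. So $L$ is invertible iff $\partial$ can be reached from every vertex of $A$.
* *BEST theorem.* A connected balanced digraph has $t_w\prod_v(\deg v-1)!$ Eulerian circuits (as cyclic sequences), where $t_w$ is the number of spanning trees oriented towards any fixed vertex $w$.
* *Green function.* If $L$ is invertible, $L^{-1}(x,y)=\int_0^\infty e^{-tL}(x,y)\,dt$ is the expected time at $y$ of the rate-1-per-edge walk from $x$ killed at $\partial$. While the walk is at $y$, any given edge $y\to\cdot$ is used at rate 1. So $L^{-1}(x,y)$ is also the expected number of traversals of any given out-edge of $y$.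
* *Jacobi's identity.* For an invertible matrix $M$ on $A$ and $V\subset A$,
$$\det M[A\setminus V]=\det M\cdot\det\big(M^{-1}[V]\big),\tag{1}$$
where $M[B]$ is the submatrix on $B\times B$. We also use the Schur complement formula $\det\begin{pmatrix}M&u\\w^{\mathsf T}&a\end{pmatrix}=\det M\,(a-w^{\mathsf T}M^{-1}u)$.
* *Wilson's algorithm.* Run walks with uniform out-edges, each until it hits the current tree (initially $\{\partial\}$), and add the loop-erased path. If all vertices of $A$ have the same out-degree (or for the walk with rate 1 per edge in general), the result is a uniform spanning tree oriented to $\partial$, for any order of starting points.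

**Lemma 1.** $|\Omega(\mathcal G)|=t(\mathcal G)\prod_{v\in A}(\deg v-1)!$.

*Proof.* In a balanced digraph, weak components are strongly connected. If some component does not contain $\partial$, it carries edges that can only lie in closed cycles, so $|\Omega|=0$. Also no tree reaches $\partial$ from it, so $t=0$. If $A=\emptyset$, both sides are $1$. Otherwise $\mathcal G$ is connected and the BEST theorem counts $t(\mathcal G)(\deg\partial-1)!\prod_{v\in A}(\deg v-1)!$ circuits. Circuits correspond to systems of bijections at all vertices, $\partial$ included, that form a single cycle. An admissible state extends to such a system by exactly $(\deg\partial-1)!$ bijections at $\partial$, because its $\deg\partial$ strands have to be arranged in one cycle. An inadmissible state has a closed cycle missing $\partial$, so it extends in no way. Divide. $\square$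

On the cycle this gives $N\cdot1=N$, as counted by hand.

**Lemma 2 (endpoint law).** Let $\Omega(\mathcal G)\ne\emptyset$, let $s$ be a source and $t$ a sink. Then $Q(\text{the strand of }s\text{ ends with }t)$ equals the probability that the walk which first traverses $s$ and then uses uniform out-edges until it reaches $\partial$ traverses $t$ last.

*Proof.* If $s$ or $t$ is an edge $\partial\to\partial$, both sides are $1$ when $s=t$ and $0$ otherwise. If $\deg\partial=1$, both are $1$. In the remaining case split a new interior vertex $b$ off $\partial$: let $s$ start at $b$ instead of $\partial$ and let $t$ end at $b$ instead of $\partial$. Call the new network $\mathcal G'$. Here $\deg b=1$, so the pairing at $b$ is forced: after $t$ comes $s$. A state has a closed cycle in $\mathcal G'$ iff it has one in $\mathcal G$ or the strand of $s$ ends with $t$. The factorials in Lemma 1 are the same for $\mathcal G$ and $\mathcal G'$, since $(\deg b-1)!=1$. Let $s^+$ be the head of $s$ and $t^-$ the tail of $t$. The matrix $L_{\mathcal G'}$ is $L_{\mathcal G}$ bordered by a row with $-1$ at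 $s^+$, a column with $-1$ at $t^-$, and corner $1$. By Lemma 1 and the Schur complement,
$$Q(\text{strand of }s\text{ does not end with }t)=\frac{\det L_{\mathcal G'}}{\det L_{\mathcal G}}=1-L_{\mathcal G}^{-1}(s^+,t^-).$$
Finally $L_{\mathcal G}^{-1}(s^+,t^-)$ is the expected number of traversals of $t$ by the walk from $s^+$. Since $t$ is traversed at most once, and then last, this is the probability wanted. $\square$

*Example.* On an arc $0,1,\dots,m$ with both ends identified to $\partial$, an admissible state has at most one bounce among $1,\dots,m-1$, so there are $m$ states. The strand of $0\to1$ ends at $m$ only when all pass, which has probability $1/m$. This is the gambler's ruin probability from $1$.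

**Lemma 3.** (i) Let $B\subset A$, and reveal the bijections $\beta$ at the vertices of $B$ (with no closed cycle inside $B$). Let $\mathcal G_\beta$ be the *contracted network* on $(A\setminus B)\cup\{\partial\}$ whose edges are the maximal trails with interior vertices in $B$. Given $\beta$, the rest of the state is uniform on $\Omega(\mathcal G_\beta)$, and degrees at $A\setminus B$ are unchanged.
(ii) If $F$ is a finite family of edge-disjoint trails from sources to sinks with interior vertices in $A$, then $Q(\text{all of }F\text{ are strands})=|\Omega(\mathcal G\setminus F)|/|\Omega(\mathcal G)|$. Here the edges of $F$ are deleted, and interior vertices left with degree $0$ ("exhausted") are deleted too.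

*Proof.* (i) Following $\beta$, every edge lies in exactly one maximal trail through $B$, and each out-edge (in-edge) of a vertex of $A\setminus B$ or of $\partial$ begins (ends) exactly one of them. So $\mathcal G_\beta$ is balanced with the same degrees. Choices $\sigma$ of bijections at $A\setminus B$ are exactly states of $\mathcal G_\beta$. A closed cycle of $(\beta,\sigma)$ is not inside $B$, so it is a closed cycle of $\sigma$ in $\mathcal G_\beta$, and conversely. Hence $(\beta,\sigma)$ is admissible iff $\sigma\in\Omega(\mathcal G_\beta)$.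

(ii) "All of $F$ are strands" prescribes at each $v$ the pairing of exactly those edges at $v$ that belong to $F$. The remaining pairings form an arbitrary state of $\mathcal G\setminus F$ (balanced, since a trail removes as many in-edges as out-edges at each vertex), with the same closed cycles. $\square$

*Example.* On the cycle with $N\ge4$ and $B=\{1\}$: if $1$ passes, the contracted network has edges $0\to2$ and $2\to0$ in place of the edges at $1$. If $1$ bounces, it has an edge $\partial\to\partial$ (the trail $0,1,0$) and a self-loop at $2$ (the trail $2,1,2$). In both cases $\deg 2=2$.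

Now specialize. For $V\subset\mathbb T\setminus\{0\}$ let $\mathcal G_V$ be the bidirected torus with $\{0\}\cup V$ identified to $\partial$, and let $Q_V$ be its uniform law. Write $\mathcal G_0,Q_0$ when $V=\emptyset$. In $\mathcal G_V$, "ends at $0$" means: ends with an in-edge of $0$. Each admissible state of $\mathcal G_0$ extends to exactly $(2d-1)!$ Eulerian circuits, so *the loops of $C$ at $0$ have the law of the strands under $Q_0$*. For a trail $\gamma$, $Q_V(\gamma)$ means $Q_V(\gamma\text{ is a strand})$.

## 4. Loops of length two

This section proves Theorem 1(b). A loop of length $2$ through $e=(0,x)$ is $\gamma=(0,x,0)$. Deleting it lowers $\deg x$ from $2d$ to $2d-1$. By Lemmas 3(ii) and 1,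
$$Q_0(\gamma)=\frac{(2d-2)!}{(2d-1)!}\cdot\frac{t(\mathcal G_0\setminus\gamma)}{t(\mathcal G_0)}=\frac1{2d-1}\,P(\{x,0\}\notin T),$$
where $T$ is a uniform spanning tree of $\mathbb T$. Indeed, trees oriented to $0$ correspond to undirected spanning trees, they never use $0\to x$, and they use $x\to0$ iff $\{x,0\}\in T$. The torus is edge-transitive with $dN^d$ edges, and $T$ has $N^d-1$ of them, so $P(\{x,0\}\in T)=\frac{N^d-1}{dN^d}=\frac1d-\frac1{dN^d}$. This gives the formula, which is at least $\frac{d-1}{d(2d-1)}$. $\blacksquare$

The same computation with $d=1$ gives $1/N$, in agreement with Section 1.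

## 5. Extra roots, and a bound that does not improve

We turn to (a). A first attempt is to compute the law of the loops of length $\le K$ for fixed $K$, by Lemma 3(ii) and a determinant on a fixed finite set. This works (Section 12) and gives exact limits. But the errors depend on $K$, and it says nothing about lengths between a large constant and $\delta N^d$.

A second attempt is to use the endpoint law, which turns strands into random walks. Under $Q_0$ it is empty: every strand ends at $0$. So put $n$ additional roots $V$ far from each other and from $0$. In $\mathcal G_V$ a strand that gets away from $0$ should end at $0$ only with probability of order $1/n$, since there are $n$ equally good places to end. To get back to $Q_0$ we need the price of changing roots.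

**Lemma 4 (change of roots).** Let $\gamma$ be a loop at $0$ (visiting $0$ only at its ends) that avoids $V$, with $Q_0(\gamma)>0$. Put $g^0=L_{\mathcal G_0}^{-1}$ and $g^\gamma=L_{\mathcal G_0\setminus\gamma}^{-1}$, indexed by the non-exhausted vertices $\ne0$. Then
$$Q_V(\gamma)=Q_0(\gamma)\,\frac{\det g^\gamma[V]}{\det g^0[V]}.\tag{2}$$

*Proof.* Write $Q_V(\gamma)$ and $Q_0(\gamma)$ by Lemmas 3(ii) and 1. The factorials at vertices outside $V$ agree. Those at $V$ cancel within $Q_0(\gamma)$, since these vertices have degree $2d$ in both $\mathcal G_0$ and $\mathcal G_0\setminus\gamma$. Hence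
$$\frac{Q_V(\gamma)}{Q_0(\gamma)}=\frac{t(\mathcal G_V\setminus\gamma)}{t(\mathcal G_0\setminus\gamma)}\cdot\frac{t(\mathcal G_0)}{t(\mathcal G_V)}.$$
The Laplacian of $\mathcal G_V$ is that of $\mathcal G_0$ restricted to the complement of $V$, and likewise after deleting $\gamma$. So (1) turns the two fractions into $\det g^\gamma[V]$ and $1/\det g^0[V]$. $\square$

*Example.* On the cycle let $\gamma=(0,1,0)$ and $V=\{v\}$ with $2\le v\le N-1$. Here $g^0(v,v)$ is the resistance of two paths of lengths $v$ and $N-v$ in parallel, i.e. $v(N-v)/N$. After deleting $\gamma$, the root $0$ is reached only through $N-1$, so $g^\gamma(v,v)=N-v$. The ratio is $N/v$, and (2) gives $Q_V(\gamma)=\frac1N\cdot\frac Nv=\frac1v$. This agrees with the arc example: one bounce, at $1$, out of $v$ states.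

**Definition ($\eta$-good).** An $n$-set $V\subset\mathbb T$ is *$\eta$-good* if its points are at pairwise distance $\ge\eta N$ and at distance $\ge\eta N$ from $0$.

*Example.* If $\eta N\ge1$, a ball $\{\|x\|<\eta N\}$ has at most $(2\eta N+1)^d\le(3\eta N)^d$ points. So $n$ independent uniform points form an $\eta$-good set with probability at least $1-n^2(3\eta)^d$.

Let us see what (2) yields. Let $\mathcal B$ be a set of loops $\gamma$ of intermediate length through a given edge. For far-apart $V$, $g^0[V]$ is close to $g(I+\mathbf J)$ with $\mathbf J$ the all-ones matrix (Section 7), so $\det g^0[V]\approx(n+1)g^n$. Suppose, as hoped, that the strand of $e$ is a mesoscopic return to $0$ with $Q_V$-probability at most $C_1/n$. And $\det g^\gamma[V]$ is a product of $n$ Green functions $g^{(i-1)}(v_i,v_i)$, in which the walk is killed at $0,v_1,\dots,v_{i-1}$ (Section 11). If $v_i$ is far from everything, the visits to $v_i$ before leaving a large box around it already give almost $g$. So $\det g^\gamma[V]$ is at least about $g^n$, and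
$$Q_0(\mathcal B)\lesssim\frac{\det g^0[V]}{g^n}\cdot\frac{C_1}n\approx\frac{n+1}n\,C_1 .$$
This is where the attempt stops: the gain $1/n$ is consumed exactly by the factor $n+1$, and the bound does not tend to $0$.

The factor $n+1$ has a meaning that shows the way out. We have $n+1=\prod_{i=1}^n(1+\frac1i)$, and $1+\frac1i$ is the excess of the $i$-th Green function due to the walk that gets far from $v_i$ and comes back before it is killed at one of the $i$ roots. The crude lower bound for $\det g^\gamma[V]$ has thrown away exactly these returns from afar. We do not need them fully. If the $i$-th factor is at least $g(1+\frac{c}{i})$ for some $c>0$, the determinant is of order at least $n^{c}g^n$ and the bound becomes $Cn^{-c}$. To get such a factor without knowing anything about the shape of $\gamma$, we *average over the positions of the roots* and use a single fact: after the removal of $\gamma$ the graph is still balanced, so the uniform measure is still stationary.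

## 6. Three estimates, and how they give the dichotomy

Fix an out-edge $e$ of $0$. Let $\mathcal R_r$ be the event that the strand of $e$ leaves $B_r$ and ends at $0$ (under $Q_V$ this strand then does not visit $V$).

**Estimate for the unperturbed determinant.** For $N\ge N(n,\eta)$ and every $\eta$-good $V$ with $|V|=n$,
$$\det g^0[V]\le2(n+1)g^n.\tag{3}$$

**Proposition A.** There is $C_1=C_1(d)$ such that for every $n\ge1$ there is $r=r(n)$ such that for all $\eta>0$, $N\ge N(n,\eta)$ and $\eta$-good $V$ with $|V|=n$: $Q_V(\mathcal R_r)\le C_1/n$.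

**Proposition B.** There is $c_6=c_6(d)\in(0,1)$ with the following property. Given $n$, there are $\eta,\delta>0$ such that for $N\ge N(n)$ and every loop $\gamma$ at $0$ with $Q_0(\gamma)>0$ and length $\le\delta N^d$: if $V=(v_1,\dots,v_n)$ is i.i.d. uniform on $\mathbb T$, there is an event $\mathrm{Good}_\gamma$, on which $V$ is $\eta$-good and avoids $\gamma$, with
$$E\big[\mathbf 1_{\mathrm{Good}_\gamma}\det g^\gamma[V]\big]\ge\tfrac12g^n(n+1)^{c_6}.$$

**Proof of Theorem 1(a) from these.** Fix $n$; take $\eta,\delta$ from Proposition B, $r=r(n)$ from Proposition A, and $N$ large. Let $\mathcal B$ be the set of loops $\gamma$ at $0$ that start with $e$, leave $B_r$, have length $\le\delta N^d$ and $Q_0(\gamma)>0$. Fix a value of $V$. If $V$ is $\eta$-good, apply (2) to those $\gamma\in\mathcal B$ for which $\mathrm{Good}_\gamma$ holds; they avoid $V$. The events that $\gamma$ is the strand of $e$ are disjoint for different $\gamma$ and contained in $\mathcal R_r$. So by (3) and Proposition A,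
$$\sum_{\gamma\in\mathcal B}Q_0(\gamma)\mathbf 1_{\mathrm{Good}_\gamma}\det g^\gamma[V]=\det g^0[V]\sum_{\gamma\in\mathcal B}\mathbf 1_{\mathrm{Good}_\gamma}Q_V(\gamma)\le\det g^0[V]\,Q_V(\mathcal R_r)\le2(n+1)g^n\frac{C_1}n\le4C_1g^n.$$
If $V$ is not $\eta$-good, the left side is $0$. Average over $V$ and use Proposition B for each $\gamma$. With $Q_0(\mathcal B)=\sum_{\gamma\in\mathcal B}Q_0(\gamma)$,
$$Q_0(\mathcal B)\cdot\tfrac12g^n(n+1)^{c_6}\le4C_1g^n,\qquad\text{i.e.}\qquad Q_0(\mathcal B)\le8C_1(n+1)^{-c_6}.$$
Given $\varepsilon$, choose $n$ with $16dC_1(n+1)^{-c_6}\le\varepsilon$ and sum over the $2d$ edges $e$. With probability $\ge1-\varepsilon$, each loop either stays in $B_r$, hence has length $\le2d(2r+1)^d$ because each directed edge is used once, or has length $>\delta N^d$. $\blacksquare$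

It remains to prove (3), Proposition A and Proposition B.

## 7. The torus Green function and $\det g^0[V]$

Let $p^N_t$ be the heat kernel on $\mathbb T$ and $G_N(x)=\int_0^\infty(p^N_t(0,x)-N^{-d})\,dt$.

**Step 1: a formula for $g^0$.** This reduces $g^0$ to $G_N$. We claim
$$g^0(x,y)=G_N(0)-G_N(x)-G_N(y)+G_N(x-y).$$
Integrating the heat equation in time, the (positive) Laplacian of $G_N$ is $\delta_0-N^{-d}$. So the right side has Laplacian $\delta_y-\delta_0$ in $x$, which is $\delta_y$ away from $0$, and by the symmetry of $G_N$ it vanishes at $x=0$. These properties characterize $g^0(\cdot,y)$.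

**Step 2: a uniform tail bound.** This controls large times. With $k=2\pi j/N$, $|j_i|\le N/2$ (one representative per frequency), $p^N_t(0,x)=N^{-d}\sum_ke^{ik\cdot x-t\sum_i2(1-\cos k_i)}$. Since $2(1-\cos u)\ge\frac4{\pi^2}u^2$ for $|u|\le\pi$, we have $2(1-\cos k_i)\ge16j_i^2/N^2$, so
$$|p^N_t(0,x)-N^{-d}|\le N^{-d}\sum_{0\ne j\in\mathbb Z^d}e^{-16\tau|j|^2},\qquad\tau=t/N^2 .$$
For $\tau\le1$ the sum is at most $\big(1+\sqrt{\pi/(16\tau)}\big)^d\le C\tau^{-d/2}$, by comparing the one-dimensional sum with an integral. For $\tau\ge1$ and $|j|\ge1$ we have $16\tau|j|^2\ge8\tau+8|j|^2$, so the sum is at most $Ce^{-8\tau}$. Hence for $s\le N^2$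
$$\int_s^\infty|p_t^N(0,x)-N^{-d}|\,dt\le C\int_s^{N^2}t^{-d/2}\,dt+CN^{2-d}\le Cs^{1-d/2}.$$

**Step 3: limits.** This identifies the limit of $G_N$ near $0$ and far away. Let $s$ be fixed and $t\le s$. The torus walk is the projection of the walk on $\mathbb Z^d$, and the number of jumps up to time $s$ is Poisson($2ds$). So $0\le p_t^N(0,x)-p_t(0,x)\le P(\mathrm{Poisson}(2ds)\ge N-\|x\|)\to0$ for fixed $x$. Also $p^N_t(0,x)\le P(\mathrm{Poisson}(2ds)\ge\eta N)\to0$ uniformly in $\|x\|\ge\eta N$. Finally $sN^{-d}\to0$. Letting $N\to\infty$ and then $s\to\infty$,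
$$G_N(x)\to g(x)\quad(x\text{ fixed}),\qquad\sup_{\|x\|\ge\eta N}|G_N(x)|\to0.\tag{4}$$

**Step 4: the determinant.** By Step 1 and (4), for $\eta$-good $V$ with $|V|=n$ the diagonal entries of $g^0[V]$ tend to $2g$ and the off-diagonal ones to $g$, uniformly in $V$. So $g^0[V]\to g(I+\mathbf J)$. Since $\det(I+\mathbf J)=n+1$, (3) follows for $N\ge N(n,\eta)$.

## 8. Heat kernels of balanced networks outside a box

In Proposition A we shall contract a whole box $B_r$ into random "jump" edges about which nothing is known. The bounds of this section use only the lattice edges outside the box, through an energy inequality.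

Let $U=U_r=\mathbb T\setminus B_r$ and assume $N-2r-1\ge N/2$. Let $\mathcal E(f)=\sum(f(x)-f(y))^2$ over undirected lattice edges inside $U$. For $Q\subset U$ let $\mathcal E_Q$ be the sum over edges inside $Q$ and $f_Q$ the mean of $f$ over $Q$. Recall that a product graph has spectral gap equal to the smallest gap of its factors. A cycle of length $N$ has gap $2(1-\cos\frac{2\pi}N)\ge16/N^2$, and a path with $\ell$ vertices has gap $2(1-\cos\frac\pi\ell)\ge4/\ell^2$. So for a box $Q$ with all sides $\ell$,
$$\sum_Q|f-f_Q|^2\le\frac{\ell^2}4\,\mathcal E_Q(f).\tag{5}$$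

**Lemma 5.** For $f:U\to\mathbb R$:
(i) $\|f\|_2^{2+4/d}\le C\big(\mathcal E(f)+N^{-2}\|f\|_2^2\big)\|f\|_1^{4/d}$;
(ii) $\sum_U|f-\bar f|^2\le CN^2\mathcal E(f)$, with $\bar f$ the mean of $f$ over $U$.

*Proof.* Both parts use the covering $U=\bigcup_{i=1}^dS_i$, $S_i=\{x_i\notin[-r,r]\}\cong\mathbb Z_N^{d-1}\times\{1,\dots,m\}$, with $m=N-2r-1\ge N/2$.

**Step 1: reduction of (i) to a torus.** Extend $f|_{S_i}$ to $\mathbb Z_N^{d-1}\times\mathbb Z_{2m}$ by reflecting the path coordinate, $j\mapsto2m+1-j$. This doubles $\|f\|_p^p$ and the energy, since the two new edge layers carry difference $0$. So it suffices to prove (i) on a torus $T'=\prod_j\mathbb Z_{m_j}$ with $m_j\in[N,2N]$. Indeed, $\|f\|_{2,U}^2\le d\max_i\|f\|_{2,S_i}^2$, while the energy and the norms on $S_i$ are at most those on $U$.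

**Step 2: (i) on $T'$ by splitting frequencies.** Put $M=\prod m_j\le(2N)^d$ and $\hat f(k)=\sum_xf(x)e^{-ik\cdot x}$, $k_j\in\frac{2\pi}{m_j}\mathbb Z\cap(-\pi,\pi]$. Then
$$\|f\|_2^2=\tfrac1M\sum_k|\hat f(k)|^2,\qquad\mathcal E(f)=\tfrac1M\sum_k|\hat f(k)|^2\sum_j2(1-\cos k_j).$$
Let $\kappa\ge1/N$. The number of frequencies with $|k|_\infty\le\kappa$ is at most $\prod_j(1+\kappa m_j/\pi)\le(2\kappa)^dM$, because $\kappa m_j\ge1$, and each has $|\hat f(k)|\le\|f\|_1$. If $|k|_\infty>\kappa$, then $\sum_j2(1-\cos k_j)\ge\frac4{\pi^2}\kappa^2$. With $F=\mathcal E(f)+N^{-2}\|f\|_2^2$ we get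
$$\|f\|_2^2\le(2\kappa)^d\|f\|_1^2+3\kappa^{-2}F.$$
For $f\ne0$ take $\kappa=2(F/\|f\|_1^2)^{1/(d+2)}$. By Cauchy–Schwarz, $F\ge N^{-2}\|f\|_2^2\ge N^{-2}(2N)^{-d}\|f\|_1^2$, so $\kappa\ge2\cdot2^{-d/(d+2)}/N\ge1/N$ as required. This gives $\|f\|_2^2\le CF^{d/(d+2)}\|f\|_1^{4/(d+2)}$. Raise it to the power $(d+2)/d$.

**Step 3: (ii).** By the gap bounds (and $m\le N$), $\sum_{S_i}|f-f_{S_i}|^2\le\frac{N^2}4\mathcal E(f)$. For $i\ne j$, $|S_i\cap S_j|=m^2N^{d-2}\ge N^d/4$. Averaging $|f_{S_i}-f_{S_j}|^2\le2|f-f_{S_i}|^2+2|f-f_{S_j}|^2$ over $S_i\cap S_j$ gives $|f_{S_i}-f_{S_j}|^2\le4N^{2-d}\mathcal E(f)$. So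
$$\sum_U|f-\bar f|^2\le\sum_U|f-f_{S_1}|^2\le\sum_i\Big(2\sum_{S_i}|f-f_{S_i}|^2+2N^d|f_{S_i}-f_{S_1}|^2\Big)\le CN^2\mathcal E(f).\qquad\square$$

The next lemma says that $n$ well-separated absorbing points produce absorption at rate at least $c\,n/N^d$.

**Lemma 6.** Let $V$ be $\eta$-good, $|V|=n$, and $N\ge N(n,\eta,r)$. Then $\mathcal E(f)\ge c\,nN^{-d}\|f\|_2^2$ for all $f:U\to\mathbb R$ vanishing on $V$.

*Proof.* **Step 1: the mean near $v$ is controlled by the energy near $v$.** Let $k_0$ be maximal with $2^{k_0}\le\eta N/4$ and $Q_k^v=v+[-2^k,2^k]^d$. For $k\le k_0$ and $N$ large these are genuine boxes in $U$, and the boxes $Q^v:=Q^v_{k_0}$, $v\in V$, are disjoint. By (5) on $Q^v_{k+1}$, whose side $2^{k+2}+1$ is at most $2^{k+3}$,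
$$|f_{Q^v_k}-f_{Q^v_{k+1}}|^2\le|Q^v_k|^{-1}\sum_{Q^v_{k+1}}|f-f_{Q^v_{k+1}}|^2\le C2^{-k(d-2)}\mathcal E_{Q^v}(f),$$
and similarly $|f(v)-f_{Q^v_0}|^2\le C\mathcal E_{Q^v}(f)$. Since $d\ge3$, the square roots form a geometric series. As $f(v)=0$, $|f_{Q^v}|^2\le C\mathcal E_{Q^v}(f)$.

**Step 2: from the local means to the global mean.** We have $|Q^v|\ge(\eta N/4)^d$, because $2\cdot2^{k_0}+1>\eta N/4$. By Lemma 5(ii), $|\bar f-f_{Q^v}|^2\le(\eta N/4)^{-d}CN^2\mathcal E(f)$. Sum over $v$, using that the $Q^v$ are disjoint:
$$n\bar f^2\le C\mathcal E(f)+Cn\eta^{-d}N^{2-d}\mathcal E(f)\le C\mathcal E(f)\qquad(N\text{ large}).$$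

**Step 3: conclusion.** $\|f\|_2^2\le N^d\bar f^2+\sum_U|f-\bar f|^2\le C\frac{N^d}n\mathcal E(f)+CN^2\mathcal E(f)\le C\frac{N^d}n\mathcal E(f)$ for $N$ large. $\square$

**Lemma 7.** Let $V$ be $\eta$-good, $|V|=n$, $W=U_r\setminus V$. Let $\mathcal H$ be a network with interior $W$ and Laplacian $L$ such that $\langle f,Lf\rangle\ge\frac12\mathcal E(f)$ for all $f$ on $W$ (extended by $0$ to $V$). Let $p_t(x,y)=e^{-tL}(x,y)$. For $N\ge N(n,\eta,r)$ and $t_0\ge1$,
$$\int_{t_0}^\infty p_t(x,y)\,dt\le C\big(t_0^{1-d/2}+1/n\big),\qquad\int_0^\infty p_t(x,y)\,dt\le C,$$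
and the walk is a.s. absorbed at $\partial$.

*Proof.* **Step 1: a differential inequality.** Row sums of $L$ are $\ge0$, and by balance so are column sums. Hence $e^{-tL}$ and its transpose are sub-Markov. Let $f_t=e^{-tL}\delta_y$ or $f_t=e^{-tL^*}\delta_x$. Then $\|f_t\|_1\le1$, and $u=\|f_t\|_2^2$ satisfies $u'=-2\langle f_t,Lf_t\rangle\le-\mathcal E(f_t)$. By Lemmas 5(i) and 6,
$$u'\le-cu^{1+2/d}+N^{-2}u\qquad\text{and}\qquad u'\le-\lambda u,\quad\lambda=cnN^{-d}.$$

**Step 2: solve it.** From the first inequality, $w=e^{-t/N^2}u$ satisfies $w'\le-cw^{1+2/d}$. So $(w^{-2/d})'\ge c$ and $w\le Ct^{-d/2}$, hence $u\le Ct^{-d/2}$ for $t\le N^2$. From the second, $u\le CN^{-d}e^{-\lambda(t-N^2)}$ for $t\ge N^2$.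

**Step 3: pointwise bounds and integration.** By Cauchy–Schwarz, $p_t(x,y)\le\|e^{-tL^*/2}\delta_x\|_2\,\|e^{-tL/2}\delta_y\|_2$. So $p_t\le Ct^{-d/2}$ for $t\le2N^2$, and $p_t\le CN^{-d}e^{-\lambda(t/2-N^2)}$ for $t\ge2N^2$. Then $\int_{2N^2}^\infty p_t\,dt\le CN^{-d}/\lambda\le C/n$, and the part up to $2N^2$ contributes at most $Ct_0^{1-d/2}$. For $t\le1$ use $p_t\le1$. A finite Green function means that all states of the finite set $W$ are transient, so the walk is absorbed. $\square$

## 9. Proof of Proposition A: mesoscopic returns under $Q_V$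

Given what happens inside $B_r$, the end of the strand of $e$ is the end of a random walk in a contracted network (Lemmas 3(i) and 2). Lemma 7 bounds by $O(1/n)$ the probability that the walk ends at $0$ *late*. It does not exclude that the contracted network offers a quick route back to $0$. If there is such a route, the strand really follows it with a probability bounded below. This places the maximal distance reached by the strand in a specified window, and such an event cannot be likely for many disjoint windows.

**Step 1: parameters.** Let $t_0=n^{2/(d-2)}\ge1$, so $t_0^{1-d/2}=1/n$. Let $n_0\ge1$ be such that $P(\mathrm{Poisson}(2dt_0)>n_0)\le1/n$. Let $R\ge n_0$ be a large integer depending on $n$ and $d$ only, chosen in Step 6, and let $r\in[R,2R]$ be an integer. $N$ is large in terms of $n,\eta,R$; in particular $V$ is far from $B_r$.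

**Step 2: contract the box.** This makes the endpoint law usable. Reveal the pairings $\beta$ at $B_r\setminus\{0\}$, and let $H=H_\beta$ be the contracted network. Its interior is $W=U_r\setminus V$, with all interior degrees $2d$. Its edges are the lattice edges of $U_r$ in both directions (those touching $V$ being boundary edges); "jump" edges, i.e. trails through $B_r\setminus\{0\}$ between vertices of norm $r+1$; at most $2d$ sources from $0$ and at most $2d$ sinks to $0$, some of which may form edges $\partial\to\partial$. Writing $\deg x$ as the average of out-degree and in-degree, we get for any balanced network on $W$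
$$\langle f,Lf\rangle=\tfrac12\sum_{x\to y\text{ in }W}(f(x)-f(y))^2+\tfrac12\sum_{\text{edges with exactly one end }x\in W}f(x)^2.\tag{6}$$
In $H$ each lattice edge of $U_r$ occurs in both directions, also at $V$ where $f=0$. Hence $\langle f,L_Hf\rangle\ge\mathcal E(f)$, and Lemma 7 applies to $H$.

Whether the strand of $e$ leaves $B_r$ is determined by $\beta$. If it does, its first $H$-edge is a source $s_e$ to a vertex $x_e$ of norm $r+1$. By Lemmas 3(i) and 2,
$$Q_V(\mathcal R_r\mid\beta)=P^H_{x_e}(\text{the walk is absorbed through a sink at }0).$$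

**Step 3: late returns.** Run the walk at rate 1 per edge. Absorption through a given sink $t$ has time density $s\mapsto p_s(x_e,t^-)$. So by Lemma 7 absorption at $0$ after time $t_0$ has probability at most $2d\,C(t_0^{1-d/2}+1/n)\le C/n$. The number of jumps up to time $t_0$ is dominated by a Poisson($2dt_0$) variable, so it exceeds $n_0$ with probability $\le1/n$. Let $D_r$ be the $\beta$-event that the strand of $e$ leaves $B_r$ and $H$ contains a directed path from $x_e$, staying in $W$ until it uses a sink to $0$, with at most $n_0$ edges (the sink included). Then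
$$Q_V(\mathcal R_r)\le\frac Cn+Q_V(D_r).\tag{7}$$

**Step 4: on $D_r$, the strand follows a quick route with a probability given by a tree.** Choose a shortest path as in the definition of $D_r$. It has distinct vertices $u_0=x_e,u_1,\dots,u_l$ in $W$, and $l+1\le n_0$. Let $\pi$ be this path together with $s_e$ and the final sink, and $D=\{u_0,\dots,u_l\}$. Deleting $\pi$ lowers the degrees on $D$ from $2d$ to $2d-1$, so by Lemmas 3(ii) and 1
$$Q_V(\text{the strand of }e\text{ follows }\pi\mid\beta)=(2d-1)^{-(l+1)}P(T\cap\pi=\emptyset),$$
with $T$ a uniform spanning tree of $H$ oriented to $\partial$.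

**Step 5: the tree avoids $\pi$ with probability bounded below.** Generate $T$ by Wilson's algorithm rooted at $\partial$, starting successively from $u_0,\dots,u_l$. After hitting the current tree, each walk is continued independently until $\partial$, so that we have $l+1$ independent full walks. After these rounds every $u_j$ belongs to the tree, and its outgoing tree edge was traversed by one of the walks. The edges of $\pi$ that can lie in $T$ have their tails in $D$ (the source $s_e$ cannot lie in $T$). So if none of the $l+1$ walks traverses an edge of $\pi$ before $\partial$, then $T\cap\pi=\emptyset$.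

Let $\hat H=H\setminus\pi$. It is balanced, with degree $2d-1$ on $D$ and $2d$ elsewhere in $W$. The path is vertex-simple, so it never uses both directions of a lattice edge, and $\pi$ uses no edge touching $V$. By (6), $\langle f,L_{\hat H}f\rangle\ge\frac12\mathcal E(f)$, and Lemma 7 applies to $\hat H$. Consider a finite path from $u_j$ to $\partial$ avoiding $\pi$, with $N_D$ departures from $D$. Its $H$-probability is $(1-\frac1{2d})^{N_D}$ times its $\hat H$-probability, since at each departure from $D$ the factor $\frac1{2d}$ replaces $\frac1{2d-1}$. Because the $\hat H$-walk is a.s. absorbed, Jensen's inequality gives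
$$P^H_{u_j}(\text{no edge of }\pi\text{ traversed before }\partial)=\hat E_{u_j}\big[(1-\tfrac1{2d})^{N_D}\big]\ge(1-\tfrac1{2d})^{\hat E_{u_j}N_D}.$$
By Lemma 7, $\hat E_{u_j}N_D=\sum_{u\in D}(2d-1)\int_0^\infty\hat p_t(u_j,u)\,dt\le Cn_0$. Multiplying over the at most $n_0$ independent walks,
$$Q_V(\text{the strand follows }\pi\mid\beta)\ge c(n_0):=(2d-1)^{-n_0}(1-\tfrac1{2d})^{Cn_0^2}>0\qquad\text{on }D_r.$$

**Step 6: disjoint windows.** This makes $Q_V(D_r)$ small for some $r$. If the strand follows $\pi$, it ends at $0$. Lattice steps change the norm by at most $1$; jump edges end at norm $r+1$ and have their interior in $B_r$. So $\|u_j\|\le r+1+j$, and the maximal norm of the strand lies in $[r+1,r+n_0]$. Hence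
$$c(n_0)\,Q_V(D_r)\le Q_V\big(\text{the strand of }e\text{ ends at }0,\ \text{its maximal norm is in }[r+1,r+n_0]\big).$$
For $r_j=R+jn_0$, $0\le j<\lfloor R/n_0\rfloor$, the events on the right are disjoint. So some $j$ (it may depend on $V$ and $N$) has $Q_V(D_{r_j})\le1/(c(n_0)\lfloor R/n_0\rfloor)\le1/n$, if $R=R(n)$ is chosen large. Since $r_j\le2R$, $\mathcal R_{2R}\subset\mathcal R_{r_j}$, and (7) gives $Q_V(\mathcal R_{2R})\le C/n$. So the proposition holds with $r=2R$. $\blacksquare$

## 10. A Harnack inequality around a puncture

**Lemma 8.** There are $c_H\in(0,1]$ and $\rho_0$, depending only on $d$, such that for $\rho\ge\rho_0$ every $h\ge0$ on $\{|x|_\infty\le4\rho\}\subset\mathbb Z^d$ that is harmonic on $\{0<|x|_\infty<4\rho\}$ satisfies $\min h\ge c_H\max h$ over $\{|x|_\infty=\rho+1\}$.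

*Proof.* Let $|\cdot|$ be the Euclidean norm. By the standard asymptotics $g(x)\sim a_d|x|^{2-d}$ with $a_d>0$, there are $0<c_g\le C_g$ with $c_g|x|^{2-d}\le g(x)\le C_g|x|^{2-d}$ for $x\ne0$.

**Step 1: the inequality in a ball.** Fix $a\in(0,\frac12)$ with $C_g2^{d-2}\le\frac12c_g(3a/2)^{2-d}$. Let $aR\ge6$, $D=\{|x-x_0|<R\}$, and let $h\ge0$ on $D$ and its neighbors be harmonic on $D$. Let $A=\{|x-x_0|\le aR\}$. With $S$ the walk, $T_A$ the hitting time of $A$ and $\tau_D$ the exit time of $D$, put $h_A(x)=E_x[h(S_{T_A});T_A<\tau_D]$. Then $h_A=h$ on $A$, $h_A=0$ off $D$, and $h_A\le h$ by optional stopping. Consider $\mu(x)=2dh_A(x)-\sum_{y\sim x}h_A(y)$. It vanishes on $D\setminus A$. On $A$ it is at least $2dh(x)-\sum_{y\sim x}h(y)=0$. It vanishes at points of $A$ all of whose neighbors are in $A$. The function $h_A$ vanishes off $D$ and has Laplacian $\mu$ on $D$, so by uniqueness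
$$h(x)=h_A(x)=\sum_zG_D(x,z)\mu(z)\quad(x\in A),\qquad G_D(x,z)=g(x-z)-E_x[g(S_{\tau_D}-z)],$$
where $\mu\ge0$ lives on $\{aR-1<|z-x_0|\le aR\}$. For such $z$ and $|x-x_0|\le aR/2$ we have $aR/3\le aR/2-1\le|x-z|\le3aR/2$ and $|S_{\tau_D}-z|\ge R-aR\ge R/2$. Hence
$$\tfrac12c_g(3aR/2)^{2-d}\le c_g(3aR/2)^{2-d}-C_g(R/2)^{2-d}\le G_D(x,z)\le C_g(aR/3)^{2-d}.$$
So $h(x)\le C_0h(y)$ whenever $|x-x_0|,|y-x_0|\le aR/2$, with $C_0=2(C_g/c_g)(9/2)^{d-2}$.

**Step 2: chaining around the puncture.** Let $|x_0|_\infty=\rho+1$ and $R=\rho\ge6/a$. Points of $D$ satisfy $1<|x|_\infty<2\rho+1<4\rho$ and their neighbors $0<|x|_\infty\le4\rho$, so Step 1 applies. Two points of $\{|x|_\infty=\rho+1\}$ on the same face are joined inside that face by changing one coordinate at a time. Two faces with different fixed coordinates intersect, and opposite faces both intersect a third. So any two points are joined by a nearest-neighbor path in this set of length $\le C\rho$. Taking every $\lfloor a\rho/2\rfloor$-th point gives a chain of at most $M=M(d)$ steps of Euclidean length $\le a\rho/2$, and $c_H=C_0^{-M}$ works.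 $\square$

## 11. Proof of Proposition B: balance forces returns from afar

For $\rho\in\mathbb N$ let $g_\rho$ be the Green function at the center of $\{-\rho,\dots,\rho\}^d$ for the walk killed on exit; $g_\rho\uparrow g$. Put
$$c_4=\min\Big(1,\frac{c_H}{2g}\Big),\qquad c_5=\frac{c_4}{32d},\qquad c_6=\frac{c_5}2\in(0,1).$$

**Step 1: parameters and good points.** This defines $\mathrm{Good}_\gamma$. Choose $\rho=\rho(n)\ge\rho_0$ with $g_\rho^n\ge g^n/2$; then $\eta$ with $n(3\eta)^d\le c_5/(8n)$; then $\delta<1$ with $(8\rho+1)^d\delta\le c_5/(8n)$. Let $\Gamma\ni0$ be the vertex set of $\gamma$, so $|\Gamma|\le\delta N^d$, and $K_{i-1}=\{0,v_1,\dots,v_{i-1}\}$. Say that $v_i$ is *good* if $\|v_i-x\|>4\rho$ for all $x\in\Gamma\cup K_{i-1}$ and $\|v_i-x\|\ge\eta N$ for all $x\in K_{i-1}$. Let $\mathrm{Good}_\gamma$ be the event that all $v_i$ are good; on it $V$ is $\eta$-good and avoids $\gamma$. For $N$ large ($\eta N>4\rho$ and $\eta N\ge1$), conditionally on $v_1,\dots,v_{i-1}$,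
$$p_{bad}:=P(v_i\text{ not good})\le(8\rho+1)^d\delta+n(3\eta)^d\le\frac{c_5}{4n}.$$

**Step 2: the determinant is a product of Green functions.** Let $X$ be the walk on $\mathbb T$ jumping at rate 1 along each edge of $\mathbb T\setminus\gamma$; exhausted vertices are frozen. The digraph $\mathbb T\setminus\gamma$ is balanced at every vertex, *including* $0$, so the uniform measure (denoted $\pi$ in this section) is stationary for $X$. As $Q_0(\gamma)>0$, $t(\mathcal G_0\setminus\gamma)>0$, so $0$ is reached from every non-exhausted vertex. For good $v_1,\dots,v_{i-1}$ let $g^{(i-1)}$ be the Green function of $X$ killed on $K_{i-1}$. By (1), applied to $\{v_1,\dots,v_i\}$ and to $\{v_1,\dots,v_{i-1}\}$, the ratio of $\det g^\gamma$ on these two sets is a ratio of principal minors of the Laplacian that differ by one vertex. This ratio is $g^{(i-1)}(v_i,v_i)$. Hence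
$$\det g^\gamma[V]=\prod_{i=1}^ng^{(i-1)}(v_i,v_i)\qquad\text{on }\mathrm{Good}_\gamma .$$

**Step 3: one factor, in terms of hitting probabilities from afar.** Write $K=K_{i-1}$, so $|K|=i$, let $T_K$ be its hitting time, and let $v=v_i$ be good. In the box of radius $4\rho$ about $v$ there is no vertex of $\Gamma\cup K$, so no edge at these vertices is removed and no vertex is killed. Let $h(x)=P_x(X\text{ hits }v\text{ before }K)$ ($h=0$ on $K$), $B'=v+B_\rho$, $\tau$ the exit time of $B'$, and $m=\sup_{x\notin B'}h(x)$. By the strong Markov property at $\tau$,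
$$g^{(i-1)}(v,v)=g_\rho+E_v[h(X_\tau)]\,g^{(i-1)}(v,v).$$
A path from outside $B'$ to $v$ meets $\{\|x-v\|=\rho+1\}$, so $m$ is the maximum of $h$ on that set, and $X_\tau$ lies in it. The function $h$ is harmonic in the box of radius $4\rho$ except at $v$. By Lemma 8, $E_vh(X_\tau)\ge c_Hm$. As $g^{(i-1)}(v,v)\ge g_\rho$,
$$g^{(i-1)}(v,v)\ge g_\rho(1+c_Hm).\tag{8}$$

**Step 4: replace $m$ by an occupation time.** The quantity $m$ depends on $v$ in an unknown way, but occupation times can be summed over $v$. Let $s=N^d/(8di)$ and, for every $v\in\mathbb T$,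
$$\varphi(v)=N^{-d}\sum_xE_x\int_0^{s\wedge T_K}\mathbf 1\{X_t=v\}\,dt .$$
By stationarity $\varphi(v)\le s/N^d=1/(8di)\le1$. For good $v$, the expected time at $v$ before $T_K$ from $x$ is $h(x)g^{(i-1)}(v,v)$, so
$$\varphi(v)\le g^{(i-1)}(v,v)\,N^{-d}\sum_xh(x)\le g^{(i-1)}(v,v)\big(m+(3\rho)^dN^{-d}\big),$$
where $|B'|=(2\rho+1)^d\le(3\rho)^d$. If $g^{(i-1)}(v,v)<2g$, then $m\ge\varphi(v)/(2g)-(3\rho)^dN^{-d}$, and we insert this in (8), recalling $c_H\le1$. If $g^{(i-1)}(v,v)\ge2g$, then $2g\ge2g_\rho\ge g_\rho(1+\varphi(v))$. In both cases
$$g^{(i-1)}(v,v)\ge g_\rho\big(1+c_4\varphi(v)-(3\rho)^dN^{-d}\big).\tag{9}$$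

**Step 5: the average of $\varphi$ is at least of order $1/i$.** Summing over $v$, $\sum_v\varphi(v)=E_\pi[s\wedge T_K]\ge s\,P_\pi(T_K>s)$. In stationarity each edge is used at rate $N^{-d}$, and $K$ has at most $2di$ in-edges, so for $N$ large
$$P_\pi(T_K\le s)\le\frac i{N^d}+\frac{2dis}{N^d}=\frac i{N^d}+\frac14\le\frac12 .$$
So $N^{-d}\sum_v\varphi(v)\ge\frac12\cdot\frac s{N^d}=\frac1{16di}$. Non-good $v$ contribute at most $\frac{p_{bad}}{8di}\le\frac1{32di}$, because $p_{bad}\le\frac14$. Hence $E[\varphi(v_i)\mathbf 1_{v_i\text{ good}}\mid v_1,\dots,v_{i-1}]\ge\frac1{32di}$.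

**Step 6: multiply.** By (9) and Step 5, if $v_1,\dots,v_{i-1}$ are good and $N$ is large,
$$E\big[\mathbf 1_{v_i\text{ good}}\,g^{(i-1)}(v_i,v_i)\,\big|\,v_1,\dots,v_{i-1}\big]\ge g_\rho\Big(1-p_{bad}-(3\rho)^dN^{-d}+\frac{c_5}i\Big)\ge g_\rho\Big(1+\frac{c_6}i\Big),$$
since for large $N$ we have $p_{bad}+(3\rho)^dN^{-d}\le\frac{c_5}{4n}+\frac{c_5}{4n}=\frac{c_5}{2n}\le\frac{c_5}{2i}$. All thresholds on $N$ are uniform in $\gamma$. Take conditional expectations successively for $i=n,n-1,\dots,1$ in the product of Step 2. By Bernoulli's inequality $1+c_6/i\ge(1+1/i)^{c_6}$, so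
$$E\big[\mathbf 1_{\mathrm{Good}_\gamma}\det g^\gamma[V]\big]\ge g_\rho^n\prod_{i=1}^n\Big(1+\frac1i\Big)^{c_6}=g_\rho^n(n+1)^{c_6}\ge\tfrac12g^n(n+1)^{c_6}.\qquad\blacksquare$$

With Section 6 this completes the proof of Theorem 1(a).

## 12. The limiting number of long loops

We prove Theorem 2.

**Step 1: the law of the set of loops of length $\le K$ converges.** Fix $K$. For $N$ large the loops at $0$ of length $\le K$ are the same finite collection as in $\mathbb Z^d$. Let $F$ be a family of them. If two members share an edge, they cannot all be strands. Otherwise, by Lemmas 3(ii) and 1, $Q_0(F\text{ are strands})$ is a factor independent of $N$ times $t(\mathcal G_0\setminus F)/t(\mathcal G_0)$. Deleting $F$ changes $L_{\mathcal G_0}$ to $L_{\mathcal G_0}-\Delta$, with $\Delta$ fixed and supported on $X\times X$, where $X$ is the set of vertices $\ne0$ on $F$. (The row and column of an exhausted vertex become $0$; deleting the vertex is the same as putting a $1$ on the diagonal, and we include this in $\Delta$.) So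
$$\frac{t(\mathcal G_0\setminus F)}{t(\mathcal G_0)}=\det(I-\Delta g^0[X]),$$
which converges, since by Step 1 of Section 7 and (4) $g^0(x,y)\to g-g(x)-g(y)+g(x-y)$ for fixed $x,y$. By inclusion–exclusion over the finitely many families containing a given one, the probability that the set of loops of length $\le K$ equals a given family converges.

**Step 2: $J_N(a_N)\to J$ in law.** By Step 1, $P(J_N(K)=j)\to p_K(j)$ for each $K$. As $J_N(K)$ is nonincreasing in $K$, the laws $p_K$ are stochastically decreasing in $K$. So they converge to a law $p$, which lives on $\{1,\dots,2d\}$ because a loop of length $\ge N^d$ always exists. Let $a_N\to\infty$ with $a_N=o(N^d)$. By Theorem 1(a), given $\varepsilon$ there is $K_\varepsilon$ such that for all $K\ge K_\varepsilon$ and $N$ large (so that $K\le a_N<\delta N^d$), $P(J_N(a_N)\ne J_N(K))\le\varepsilon$. Let $N\to\infty$, then $K\to\infty$, then $\varepsilon\to0$: $J_N(a_N)\to J\sim p$ in law.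

**Step 3: $P(J=1)>0$.** We exhibit $2d-1$ loops of length $2$. Let $x_1,\dots,x_{2d}$ be the neighbors of $0$ and $b=x_{2d}$. As in Section 4, the loops $(0,x_i,0)$, $i<2d$, are all present with probability $(2d-1)^{-(2d-1)}P(T\text{ contains no edge }x_i\to0,\ i<2d)$, where $T$ is the uniform spanning tree oriented to $0$. Run Wilson's algorithm from $x_1,\dots,x_{2d}$. Each $x_i$ has a path of at most $5$ steps to $0$ whose last edge is $b\to0$ and which does not otherwise meet $0$:
$$b\to0;\qquad x_i\to x_i+b\to b\to0\ \ (x_i\perp b);\qquad -b\to-b+c\to c\to c+b\to b\to0\ \ (\text{for }x_i=-b,\text{ with a unit vector }c\perp b).$$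
Each walk follows its path (until hitting the current tree) with probability $\ge(2d)^{-5}$. If all do, every neighbor of $0$ is in the tree and the only tree edge into $0$ is $b\to0$. So the probability in question is at least $(2d-1)^{-(2d-1)}(2d)^{-10d}$, uniformly in $N$. On this event exactly one loop is longer than $2$, and its length is $2dN^d-2(2d-1)$. Hence $J_N(K)=1$ for every fixed $K\ge2$ and $N$ large. Letting $N\to\infty$ and then $K\to\infty$, $P(J=1)>0$.

**Step 4: $EJ\ge1/(2g)$.** We count the loops that visit a far vertex. Let $\|v\|\ge N/4$ (such $v$ exists for large $N$), and let $k$ be the number of loops at $0$ that visit $v$. In $\mathcal G_{\{v\}}$, $k$ is the number of strands from $0$ to $v$: a loop visiting $v$ begins with exactly one such strand. The other $2d-k$ strands from $0$ end at $0$, so exactly $k$ strands go from $v$ to $0$. Given the pairings off $v$, the network obtained from $\mathcal G_0$ by contraction has the single interior vertex $v$, with $k$ edges $v\to0$ and $2d-k$ self-loops. By Lemma 1 there are $k\,(2d-1)!$ admissible pairings at $v$. So the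 law of the pairings off $v$ under $Q_0$ is $Q_{\{v\}}$ biased by $k$. Counting states and using Lemma 1 and (1),
$$E_{Q_{\{v\}}}k=\frac{|\Omega(\mathcal G_0)|}{(2d-1)!\,|\Omega(\mathcal G_{\{v\}})|}=\frac{t(\mathcal G_0)}{t(\mathcal G_{\{v\}})}=\frac1{g^0(v,v)} .$$
Therefore
$$E_{Q_0}k=\frac{E_{Q_{\{v\}}}[k^2]}{E_{Q_{\{v\}}}[k]}\ge E_{Q_{\{v\}}}k=\frac1{g^0(v,v)}\to\frac1{2g}$$
by (4). Loops visiting $v$ have length $\ge N/4>a_N:=\log N$ for $N$ large, so $J_N(a_N)\ge k$. Since $J_N\le2d$, $EJ=\lim EJ_N(a_N)\ge1/(2g)$.

**Step 5: $1/(2g)>1$.** The coordinates of the walk are independent one-dimensional walks, so $g=g_d=\int_0^\infty\big(p_t^{(1)}(0,0)\big)^d\,dt$, where $p^{(1)}\le1$ is the one-dimensional kernel. Hence $g_d$ is nonincreasing in $d$. Watson's integral gives $g_3=1.5163\ldots/6<\frac12$. So $EJ\ge1/(2g)>1$, and since $J\ge1$, $P(J\ge2)>0$. $\blacksquare$
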